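\title{Universal graphs omitting cliques with pendant paths:\\ a proof of the Hairy Ball Conjecture}

\begin{abstract}
A hairy ball is a complete graph with at most one path attached at each vertex. We prove that for every nonempty finite set $\mathcal C$ of hairy balls there is a constant $\kappa$ such that, in every existentially complete $\mathcal C$-free graph, the algebraic closure of a finite set $A$ has at most $\kappa|A|$ vertices. We also show that these graphs share one complete theory, that this theory is $\aleph_0$-categorical, and that there is a countable universal $\mathcal C$-free graph. The case of a single forbidden graph is the Hairy Ball Conjecture. The proof splits the vertices into those at which arbitrarily many long paths start and the others. Using Menger's theorem and uncrossing of separations, it shows that the others induce a graph without long paths.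
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are simple, and ``countable'' includes ``finite''. Let $\mathcal C$ be a finite set of finite connected graphs. A graph is \emph{$\mathcal C$-free} if it has no subgraph, induced or not, isomorphic to a member of $\mathcal C$. A countable $\mathcal C$-free graph $U$ is \emph{universal} if every countable $\mathcal C$-free graph is isomorphic to an induced subgraph of $U$. When $\mathcal C=\{C\}$ we write $C$ for $\mathcal C$.

The natural way to build a universal graph is by gluing: whenever a finite set $X$ of vertices has been constructed and $B$ is a finite graph extending the graph on $X$, attach a new copy of $B$ along $X$. If $C$ is a complete graph, this never creates a copy of $C$. For other $C$ it may, and then some vertices are tied to $X$ in the sense that they cannot be duplicated at will. Two notions from model theory make this precise.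

We view graphs as structures with one binary relation, adjacency, and we write $G\subseteq H$ if $G$ is an induced subgraph of $H$. An \emph{existential formula} has the form $\exists\bar z\,\psi(\bar y,\bar z)$, where $\psi$ is a Boolean combination of equalities and adjacencies between the variables. A $\mathcal C$-free graph $G$ is \emph{existentially complete} (e.c.) if for every $\mathcal C$-free graph $H\supseteq G$, every existential formula with parameters from $G$ that holds in $H$ already holds in $G$. Thus every finite configuration that can be added to $G$ without creating a forbidden subgraph is already present. For an e.c.\ graph $G$ and $A\subseteq V(G)$, a vertex is \emph{algebraic over $A$} if it lies in a finite set of the form $\{x: G\models\chi(x,\bar a)\}$, where $\chi$ is a first-order formula and $\bar a$ is a tuple from $A$. The set of such vertices is $\mathrm{acl}_{\mathcal C}(A)$; it contains $A$. The operator $\mathrm{acl}_{\mathcal C}$ is \emph{locally finite} if there is a function $f:\mathbb N\to\mathbb N$ with $|\mathrm{acl}_{\mathcal C}(A)|\le f(|A|)$ for every finite set $A$ of vertices of every e.c.\ $\mathcal C$-free graph. A theorem of Cherlin, Shelah and Shi states that, for a finite connected graph $C$, if $\mathrm{acl}_C$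 is locally finite, then there is a countable universal $C$-free graph.

Local finiteness fails when being tied to $A$ can propagate indefinitely, and this happens for a very small graph.

\begin{example}\label{ex:claw}
Let $C$ be the claw $K_{1,3}$, so that $C$-free means maximum degree at most $2$. Let $G$ be e.c.\ and $m\ge3$. The disjoint union of $G$ with an $m$-cycle is $C$-free, so $G$ contains an $m$-cycle, and this cycle is a component of $G$ because degrees are at most $2$. For a vertex $v$ on it, the cycle is the set of vertices at distance at most $m$ from $v$, which is finite and definable from $v$. So $|\mathrm{acl}_C(\{v\})|\ge m$, and $\mathrm{acl}_C$ is not locally finite. (A universal graph exists all the same: every component of a $C$-free graph is an induced subgraph of a cycle or of a two-way infinite path, so countably many copies of each of these will do.)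
\end{example}

The claw is $K_2$ with \emph{two} paths of length $1$ attached at one vertex. A \emph{hairy ball} is a graph $C$ with at least one edge that is obtained from a complete graph $K$ by attaching at most one path to each vertex. Here a path attached at $v\in K$ has $v$ as an endpoint, is otherwise disjoint from $K$ and from the other attached paths, and may have length $0$. The attached paths are the \emph{hairs}. The following conjecture is stated in~\cite{dichotomies}.

\begin{quote}
\textbf{Hairy Ball Conjecture.} \emph{If $C$ is a hairy ball, then $\mathrm{acl}_C$ is locally finite, and in particular there is a universal $C$-free graph.}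
\end{quote}

There is a simple reason to expect this. A vertex that cannot be duplicated must be near a clique that lacks only a little to be a copy of $C$. A long chain of such vertices, like the cycle in Example~\ref{ex:claw}, contains long paths, and long paths near such a clique are what is needed to supply the missing hairs. The difficulty is that all hairs must be supplied at once and disjointly. We prove the conjecture in the following stronger form.

\begin{theorem}\label{thm:main}
Let $\mathcal C$ be a nonempty finite set of hairy balls. There is a constant $\kappa=\kappa(\mathcal C)$ such that $|\mathrm{acl}_{\mathcal C}(A)|\le\kappa|A|$ for every finite set $A$ of vertices of every existentially complete $\mathcal C$-free graph. Moreover, all existentially complete $\mathcal C$-free graphs have the same complete theory, this theory is $\aleph_0$-categorical, and there is a countable universal $\mathcal C$-free graph.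
\end{theorem}

For $\mathcal C=\{C\}$ the first assertion gives local finiteness with $f(m)=\kappa m$, which proves the conjecture; the universal graph comes either from the theorem of Cherlin, Shelah and Shi or from the direct argument in Section~\ref{sec:categoricity}. Since $\mathrm{acl}_{\mathcal C}(A)\supseteq A$, linear growth is optimal up to the constant, and Example~\ref{ex:claw} shows that ``at most one path at each vertex'' cannot be dropped.

Section~\ref{sec:model} reduces the bound to a combinatorial statement: every finite set $A$ lies in a set $X$ of size at most $\kappa|A|$ over which infinitely many copies of $G$ can be glued freely. Section~\ref{sec:small} finds $X$ by hand in small cases and extracts the structure of $G$ that makes this possible in general (Proposition~\ref{prop:structure}). That structure is established in Sections~\ref{sec:fat}--\ref{sec:paths}, the set $X$ is built from it in Section~\ref{sec:base}, and Section~\ref{sec:categoricity} derives categoricity and universality.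

\section{Copies, amalgams and Menger's theorem}\label{sec:conventions}

From now on $\mathcal C$ is a nonempty finite set of hairy balls, and ``e.c.''\ means ``existentially complete $\mathcal C$-free''. For each $C\in\mathcal C$ we fix a presentation as a clique $K$ with hairs. Let $c$ be the largest number of vertices of a member of $\mathcal C$, let $n$ be the largest size of a clique $K$, and let $\ell$ be the largest length of a hair. Then $c\ge2$ and $\ell<c$. All constants below depend only on $c$, $n$ and $\ell$.

Paths are finite, the length of a path is its number of edges, and a single vertex is a trivial path, of length $0$. An \emph{$\ell$-path from $v$} is a path of length $\ell$ with first vertex $v$. If $\gamma$ ends at the vertex where $\beta$ starts, $\gamma\beta$ is their concatenation.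

A \emph{copy} is a subgraph isomorphic to a member of $\mathcal C$. In a copy, $Q$ denotes the image of $K$. For $q\in Q$, the hair $h_q$ is regarded as a path with first vertex $q$, its \emph{base}, and $\lambda(q)\le\ell$ is its length. The hairs are pairwise disjoint and together they cover the copy. Every argument below that produces a forbidden subgraph keeps the clique of a known copy and changes its hairs.

\begin{lemma}[Exchange of hairs]\label{lem:exchange}
Let $Q$ be the clique of a copy in some graph, with hair lengths $\lambda(q)$. Let $G$ be a graph in which $Q$ is a clique and which contains pairwise disjoint paths $h'_q$ $(q\in Q)$, where $h'_q$ starts at $q$ and has length at least $\lambda(q)$. Then $G$ contains a copy.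
\end{lemma}

\begin{proof}
Truncate each $h'_q$ to length $\lambda(q)$.
\end{proof}

Let $X$ be a finite set and let $G_i$ $(i\in I)$ be graphs that contain $X$ and induce the same graph on it. Their \emph{free amalgam over $X$} is obtained by making the sets $V(G_i)\setminus X$ pairwise disjoint and taking the union, with no edges between $V(G_i)\setminus X$ and $V(G_j)\setminus X$ for $i\neq j$. For two graphs we write $G\sqcup_XB$. Each $G_i$ is an induced subgraph of the amalgam. A clique of the amalgam lies in a single $G_i$, because its vertices outside $X$ are pairwise adjacent. An \emph{embedding} is an isomorphism onto an induced subgraph, and it is \emph{over $X$} if it fixes $X$ pointwise.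

For vertex sets $P,P'$ in a graph, a \emph{$P$--$P'$ path} is a path that meets $P$ exactly in its first vertex and $P'$ exactly in its last vertex; trivial paths are allowed. Every path from a vertex of $P$ to a vertex of $P'$ contains one: go to its first vertex $y$ in $P'$, and back from $y$ to the nearest vertex in $P$. A set \emph{separates $P$ from $P'$} if it meets every $P$--$P'$ path. Menger's theorem says that in a finite graph the largest number of disjoint $P$--$P'$ paths equals the smallest size of a set separating $P$ from $P'$. We need it in infinite graphs, for finitely many paths.

\begin{theorem}[Menger]\label{thm:menger}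
Let $P,P'$ be sets of vertices of an arbitrary graph and let $k$ be finite. If no set of fewer than $k$ vertices separates $P$ from $P'$, then there are $k$ disjoint $P$--$P'$ paths.
\end{theorem}

\begin{proof}
Suppose the largest number of disjoint $P$--$P'$ paths is $j<k$, and let $\mathcal P$ be a system of $j$ such paths. There are finitely many sets that consist of one vertex from each path of $\mathcal P$. None of them separates $P$ from $P'$, so for each we choose a $P$--$P'$ path avoiding it. Let $D$ be the finite graph formed by $\mathcal P$ and the chosen paths. By the finite theorem, some set of $j$ vertices separates $P\cap V(D)$ from $P'\cap V(D)$ in $D$. It meets each of the $j$ paths of $\mathcal P$, so it consists of one vertex from each. But $D$ contains a $P$--$P'$ path avoiding it.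
\end{proof}

\section{Reduction to free amalgams}\label{sec:model}

The results of this section use only that $\mathcal C$ is a finite set of finite graphs. We begin with three facts about existential formulas.

First, if $G\subseteq H$ and an existential formula with parameters from $G$ holds in $G$, then it holds in $H$, with the same witnesses.

Second, call a pair $(B,\bar b)$ a \emph{pointed graph} if $B$ is a finite graph, possibly empty, and $\bar b$ is a tuple of its vertices. The statement ``there is an embedding of $B$ that takes $\bar b$ to $\bar y$'' is an existential formula in $\bar y$. In particular, existential completeness gives: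
\begin{itemize}
\item[(EC)] If $G$ is e.c., $X\subseteq V(G)$ is finite, $B\supseteq G[X]$ is finite and $G\sqcup_XB$ is $\mathcal C$-free, then $B$ embeds into $G$ over $X$.
\end{itemize}

Third, every existential formula is a finite disjunction of such statements. Let $\varphi(\bar y)=\exists\bar z\,\psi(\bar y,\bar z)$ and let $\mathcal B_\varphi$ be the finite set of isomorphism types of pointed graphs $(B,\bar b)$ with at most $|\bar y|+|\bar z|$ vertices and $B\models\varphi(\bar b)$. Then $G\models\varphi(\bar a)$ if and only if some $(B,\bar b)\in\mathcal B_\varphi$ embeds into $(G,\bar a)$: for ``only if'' take the graph induced on $\bar a$ and the witnesses, and ``if'' is the first fact. We say that $(B,\bar b)$ \emph{matches} $\bar a$ if $\bar b\mapsto\bar a$ is an isomorphism between the graphs induced on these tuples. Only matching pairs can embed, and for them we identify $\bar b$ with $\bar a$.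

\begin{lemma}\label{lem:ecexist}
Every $\mathcal C$-free graph $G$ is an induced subgraph of an e.c.\ graph, which can be taken countable if $G$ is countable.
\end{lemma}

\begin{proof}
The union of a chain of $\mathcal C$-free graphs, ordered by $\subseteq$, is $\mathcal C$-free, since a copy is finite. Put $G^0=G$. To construct $G^{i+1}$, well-order the existential formulas with parameters from $G^i$ and treat them in turn, taking unions at limit stages. If the formula under consideration holds in some $\mathcal C$-free extension $H$ of the current graph, replace the current graph by the subgraph of $H$ induced on its vertices and finitely many witnesses. Let $G^\omega=\bigcup_iG^i$; it is countable if $G$ is. Suppose $\varphi(\bar a)$ holds in a $\mathcal C$-free $H\supseteq G^\omega$, and let $\bar a$ lie in $G^i$. When $\varphi(\bar a)$ was treated, $H$ was an extension of the current graph, so witnesses were added. Hence $\varphi(\bar a)$ holds in $G^{i+1}$ and in $G^\omega$.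
\end{proof}

Algebraic closure is defined with arbitrary first-order formulas, while existential completeness speaks only of existential ones. The gap closes once the negation of an existential formula is known to be existential, that is, once the failure of a configuration $B$ to appear in $G$ is forced by a part of $G$ of bounded size. A copy in $G\sqcup_aB$ explains why $B$ cannot be added freely. It does not exclude embeddings of $B$ that use vertices of this copy, and these are handled by induction.

\begin{lemma}\label{lem:obstruction}
There is a function $b(p,k)$ with the following property. Let $G$ be e.c., let $a\subseteq V(G)$ with $|a|=p$, and let $B\supseteq G[a]$ be finite with $|V(B)\setminus a|=k$. If $B$ does not embed into $G$ over $a$, then there is a set $D$ with $a\subseteq D\subseteq V(G)$ and $|D|\le b(p,k)$ such that $B$ does not embed over $a$ into any $\mathcal C$-free graph $H\supseteq G[D]$.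
\end{lemma}

\begin{proof}
We use induction on $k$, for all $p$ at once. For $k=0$ the graph $B=G[a]$ embeds, so there is nothing to prove; put $b(p,0)=p$. Let $k\ge1$. By (EC), $G\sqcup_aB$ contains a copy $C'$. Let $E=V(C')\cap V(G)$, so $|E|\le c$.

Let $H\supseteq G[a\cup E]$ be $\mathcal C$-free and let $e:B\to H$ be an embedding over $a$. Suppose $e(V(B)\setminus a)$ is disjoint from $E$. Then the map that is the identity on $E$ and $e$ on $V(C')\setminus E$ is injective. Each edge of $C'$ lies in $G[E]$ or in $B$, and the map agrees with $e$ on $V(C')\cap V(B)$, so edges go to edges of $H$. This puts a copy into $H$, which is impossible. Hence $e(u)=x$ for some $u\in V(B)\setminus a$ and $x\in E$. Here $x\notin a$ because $e$ is injective and fixes $a$, and $u\mapsto x$ defines an isomorphism $B[a\cup\{u\}]\cong G[a\cup\{x\}]$ over $a$.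

Consider all pairs $(u,x)$ with $u\in V(B)\setminus a$ and $x\in E\setminus a$ for which $u\mapsto x$ defines such an isomorphism; there are at most $kc$. For such a pair let $B^{u,x}$ be $B$ with $u$ renamed $x$. It contains $G[a\cup\{x\}]$ as an induced subgraph, has $k-1$ further vertices, and does not embed into $G$ over $a\cup\{x\}$. The induction hypothesis gives a set $D^{u,x}$ of size at most $b(p+1,k-1)$. Put $D=a\cup E\cup\bigcup D^{u,x}$ and $b(p,k)=p+c+kc\,b(p+1,k-1)$. If $B$ embedded over $a$ into a $\mathcal C$-free $H\supseteq G[D]$, then by the previous paragraph the embedding would be an embedding of some $B^{u,x}$ over $a\cup\{x\}$ into $H\supseteq G[D^{u,x}]$, contrary to the choice of $D^{u,x}$.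
\end{proof}

Recall that $G$ is an \emph{elementary substructure} of $H$, written $G\prec H$, if $G\subseteq H$ and every first-order formula with parameters from $G$ holds in $G$ exactly when it holds in $H$.

\begin{proposition}\label{prop:mc}
For every first-order formula there is an existential formula that is equivalent to it in all e.c.\ graphs. If $G\subseteq H$ are both e.c., then $G\prec H$.
\end{proposition}

\begin{proof}
Let $\varphi(\bar y)$ be existential, and let $M$ be $|\bar y|$ plus $|\mathcal B_\varphi|$ times the largest value $b(p,k)$ with $p+k$ at most the number of variables of $\varphi$. Let $\mathcal D$ be the finite set of isomorphism types of pointed graphs $(D,\bar d)$ with at most $M$ vertices such that $\varphi(\bar d)$ fails in every $\mathcal C$-free graph $H\supseteq D$. We claim that for e.c.\ $G$,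
\[
G\models\neg\varphi(\bar a)\quad\Longleftrightarrow\quad\text{some }(D,\bar d)\in\mathcal D\text{ embeds into }(G,\bar a).
\]
If the right side holds, take $H=G$. Conversely, let $G\models\neg\varphi(\bar a)$, and let $a$ be the set of entries of $\bar a$. No $(B,\bar b)\in\mathcal B_\varphi$ that matches $\bar a$ embeds into $G$ over $a$. Let $D$ be the union of $a$ and the sets given by Lemma~\ref{lem:obstruction} for these $B$, so $|D|\le M$. In a $\mathcal C$-free $H\supseteq G[D]$ the same pairs match $\bar a$, and none of them embeds, so $H\models\neg\varphi(\bar a)$. Thus $(G[D],\bar a)\in\mathcal D$.

The right side is a finite disjunction of existential formulas, and such a disjunction is equivalent to an existential formula. So the class of formulas equivalent in all e.c.\ graphs to existential ones contains the atomic formulas and is closed under $\neg$, $\vee$ and $\exists$; it therefore contains all formulas. If $G\subseteq H$ are e.c.\ and $\chi$ is a formula, then both $\chi$ and $\neg\chi$ are equivalent in $G$ and in $H$ to existential formulas, and these pass from $G$ to $H$.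
\end{proof}

\begin{definition}
A finite set $X\subseteq V(G)$ is a \emph{free base} of $G$ if the free amalgam over $X$ of countably infinitely many copies of $G$ is $\mathcal C$-free.
\end{definition}

\begin{proposition}\label{prop:criterion}
Let $G$ be e.c., let $X$ be a free base of $G$ and let $A\subseteq X$. Then $\mathrm{acl}_{\mathcal C}(A)\subseteq X$.
\end{proposition}

\begin{proof}
Let $H$ be the amalgam of the copies $G_0=G,G_1,\dots$, and let $H^*\supseteq H$ be e.c.\ (Lemma~\ref{lem:ecexist}). Each $G_i$ is e.c., so $G_i\prec H^*$ by Proposition~\ref{prop:mc}. Suppose $v\in V(G)\setminus X$ satisfies a formula $\chi(x)$ with parameters from $A$ that has exactly $k<\infty$ solutions in $G$. Having exactly $k$ solutions is a first-order statement with parameters from $A$, so it holds in $H^*$. The copy $v_i$ of $v$ in $G_i$ satisfies $\chi$ in $G_i$, since $G_i\cong G$ over $A$, and hence in $H^*$. The $v_i$ are infinitely many distinct solutions, a contradiction.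
\end{proof}

The bound in Theorem~\ref{thm:main} now follows from a statement without formulas.

\begin{theorem}\label{thm:bases}
There is a constant $\kappa=\kappa(\mathcal C)$ such that every finite set $A$ of vertices of an e.c.\ graph $G$ is contained in a free base of $G$ with at most $\kappa|A|$ vertices.
\end{theorem}

\section{Small cases and the structure of e.c.\ graphs}\label{sec:small}

\begin{example}\label{ex:clique}
If all members of $\mathcal C$ are complete graphs, then a copy in a free amalgam lies in one factor, so every finite set is a free base and $\mathrm{acl}_{\mathcal C}(A)=A$. If $C$ is the path with two edges, then components of $C$-free graphs have at most two vertices. The union $X$ of the components meeting $A$ is a free base, because the amalgam over $X$ is a disjoint union of copies of components of $G$, and $|X|\le2|A|$.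
\end{example}

\begin{example}\label{ex:tadpole}
Let $C$ be a triangle with one hair of length $2$, so $c=5$, $n=3$, $\ell=2$, and let $G$ be $C$-free. Let $Z$ be a component of $G$ containing a triangle $a_1a_2a_3$. If a vertex $x$ outside the triangle is adjacent to $a_1$, say, and has a neighbor $u$ outside the triangle, then $a_1xu$ is a hair. So this does not occur, and since $Z$ is connected, $Z$ consists of the triangle and an independent set $I$ of vertices whose neighborhoods are nonempty subsets of $\{a_1,a_2,a_3\}$. Up to symmetry there are three cases.
\begin{enumerate}
\item[(1)] Some $x\in I$ is adjacent to $a_1,a_2,a_3$. A further $y\in I$, adjacent to $a_1$, say, would give the triangle $a_2a_3x$ with hair $a_2a_1y$. So $Z=K_4$.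
\item[(2)] Case (1) fails and some $x\in I$ has neighborhood $\{a_1,a_2\}$. A neighbor $y\in I$ of $a_3$ would give the triangle $a_1a_2x$ with hair $a_1a_3y$. So $Z$ is a \emph{book}: an edge $a_1a_2$, common neighbors of $a_1$ and $a_2$ of degree $2$ (the pages), and possibly pendant edges at $a_1$ and $a_2$.
\item[(3)] All vertices of $I$ have degree $1$.
\end{enumerate}
In cases (2) and (3) the vertices of $I$ may be duplicated at will. Indeed, $C$ has an edge disjoint from its triangle. In (2) every edge contains $a_1$ or $a_2$ and every triangle contains both, and in (3) the only triangle meets every edge; both descriptions survive duplication. Given $A$, let $X$ consist of $A$ and, for each component $Z$ that meets $A$ and contains a triangle, one such triangle, or all of $Z$ if $Z=K_4$. The amalgam over $X$ is a disjoint union of copies of components of $G$ and of amalgams of copies of a component $Z$ over $X\cap Z$. The latter are triangle-free if $Z$ is, equal to $K_4$ in case (1), and obtained by duplicating vertices of $I$ in cases (2) and (3). So $X$ is a free base and $|X|\le4|A|$.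
\end{example}

Three features of Example~\ref{ex:tadpole} persist in general. Let $G$ there be e.c. First, the vertices are of two kinds. At a vertex $v$ of a triangle-free component one can attach any number of new $2$-paths, so $G$ already has arbitrarily many $2$-paths from $v$ that meet only in $v$. In a component with a triangle, the last edge of a $2$-path meets the triangle, so at most three $2$-paths from $v$ can meet only in $v$. Second, components of the second kind have no long paths, but they can be infinite. The graph $G$ contains a book with three pages, since the disjoint union of $G$ with such a book is $C$-free. Its component is as in case (2), and since pages can be added, it has infinitely many. So neither the degree nor the size of a component is the right measure of smallness. Third, what occurs rarely, like the fourth vertex of $K_4$, must be put into $X$, while what occurs often, like a page, can be left out.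

The first two features are captured by the following statement. For a partition $V(G)=N\cup F$ and a set $Y\subseteq N$, let $F(Y)$ be the set of vertices of $F$ with a neighbor in $Y$.

\begin{proposition}[Structure]\label{prop:structure}
There are constants $\rho$ and $g$, depending only on $\mathcal C$, such that the vertex set of every e.c.\ graph $G$ has a partition $V(G)=N\cup F$ with the following properties.
\begin{itemize}
\item[(S1)] Every path in $G[N]$ has fewer than $\rho$ vertices.
\item[(S2)] $|F(Z)|\le g$ for every component $Z$ of $G[N]$.
\item[(S3)] For every $f\in F$ and every finite $E\subseteq V(G)\setminus\{f\}$ there is an $\ell$-path from $f$ that avoids $E$.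
\end{itemize}
\end{proposition}

Two cases are immediate. If some member of $\mathcal C$ has $|K|\le2$, it is a path with at most $c$ vertices, so all paths of $G$ have fewer than $c$ vertices; take $N=V(G)$, $F=\emptyset$, $\rho=c$. If $\ell=0$, take $N=\emptyset$ and $F=V(G)$; the trivial path satisfies (S3). Sections~\ref{sec:fat}--\ref{sec:paths} treat the remaining case:
\[
|K|\ge3\text{ for all members of }\mathcal C,\qquad \ell\ge1 .
\]
Throughout these sections, $G$ is a fixed e.c.\ graph and $V=V(G)$.

\section{Fat vertices, thin vertices and rerouting}\label{sec:fat}

A vertex $v$ is \emph{fat} if there are $c$ $\ell$-paths from $v$ that pairwise meet only in $v$, and \emph{thin} otherwise. Let $F$ be the set of fat vertices and $N$ the set of thin ones. To test a vertex $v$, we attach new paths to it: for $t\ge1$ let $G^t_v$ be $G$ with $t$ new $\ell$-paths from $v$, disjoint from $V$ and from each other except in $v$. Put $G_v=G^1_v$.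

\begin{lemma}\label{lem:test}
In every copy in $G^t_v$, the clique $Q$ lies in $V$, one hair runs in $G$ from its base to $v$ and then into one of the new paths, and all other hairs lie in $G$ and avoid $v$.
\end{lemma}

\begin{proof}
As $|Q|\ge3$, every vertex of $Q$ lies in a triangle, and new vertices do not; so $Q\subseteq V$. Since $G$ is $\mathcal C$-free, some hair contains a new vertex. It starts in $V$ and can leave $V$ only through $v$, after which it stays in one new path. The hairs are disjoint, so no other hair contains $v$ or a new vertex.
\end{proof}

\begin{lemma}\label{lem:fat}
\begin{enumerate}
\item[(a)] If $v$ is fat and $E\subseteq V\setminus\{v\}$ is finite, there is an $\ell$-path from $v$ in $G$ that avoids $E$.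
\item[(b)] If $v$ is thin, then $G_v$ contains a copy $C_v$.
\item[(c)] In \textup{(b)}, let $Q_v$ be the clique of $C_v$, let $q_0$ be the base of the hair through $v$, and let $Z$ be the component of $v$ in $G[N]$. All vertices of the hair from $q_0$ to $v$ are thin, $Q_v\subseteq Z\cup F$, and the thin vertices of $Q_v$ have distance at most $\ell$ from $v$ in $G[Z]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $G^t_v$ contains a copy $C'$. It contains $v$ and a new vertex, so at most $c-2$ of its vertices lie in $V\setminus\{v\}$. Of the $c$ $\ell$-paths that make $v$ fat, one avoids these vertices. Substituting it for the part of the hair after $v$ gives a copy in $G$ by Lemma~\ref{lem:exchange}, a contradiction. So $G^t_v$ is $\mathcal C$-free for all $t$. By existential completeness, for every $t$ there are $t$ $\ell$-paths from $v$ in $G$ that pairwise meet only in $v$. For $t>|E|$ one of them avoids $E$.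

(b) If $G_v$ were $\mathcal C$-free, then so would be $G^c_v$, since by Lemma~\ref{lem:test} a copy in $G_v^c$ uses only one new path. Existential completeness would then make $v$ fat.

(c) Suppose a vertex $f$ of the hair from $q_0$ to $v$ is fat. Replace the part of the hair after $f$ by an $\ell$-path from $f$ in $G$ that avoids all other vertices of $C_v$ in $V$, using (a). Lemma~\ref{lem:exchange} gives a copy in $G$, a contradiction. So this segment lies in $N$, hence in $Z$. Its length is at most $\ell-1$, because the hair has length at most $\ell$ and continues after $v$. The other vertices of $Q_v$ are adjacent to $q_0\in Z$, so those that are thin lie in $Z$ at distance at most $\ell$ from $v$.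
\end{proof}

Part (a) is (S3). For each thin $v$ we fix $C_v$ and $Q_v$.

\begin{remark}
Lemma~\ref{lem:test} yields a dichotomy: a vertex accepts arbitrarily many new $\ell$-paths or not even one. This needs both the hypothesis of the conjecture and $|K|\ge3$. For the claw, a vertex of degree $1$ accepts one new edge but not two. For the path with two edges, the same is true of an isolated vertex.
\end{remark}

With a single hair, as in Example~\ref{ex:tadpole}, fat and thin vertices lay in different components. With two hairs they mix, and this is why (S2) is needed.

\begin{example}\label{ex:bull}
Let $C$ be a triangle with two hairs of length $1$; then $c=5$, $\ell=1$, and fat means degree at least $5$. A triangle $auw$ with five pendant edges at $a$ is $C$-free, so it embeds into $G$. Then $a$ is fat. A neighbor of $u$ outside the triangle would give a second hair, so $u$ has degree $2$, and so does $w$. Thus $Z=\{u,w\}$ is a component of $G[N]$ with $F(Z)=\{a\}$. The set $Z$ is not a free base: in the amalgam over $Z$, the triangle $auw$ has the hair $ua'$, where $a'$ is a second copy of $a$, and a hair at $a$.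
\end{example}

The copy $C_v$ is almost a copy in $G$: only the end of one hair is missing. The main tool of the proof says that a thin vertex cannot lie beyond a cut from which enough long disjoint paths lead away from $Q_v$. The case of a cut with one vertex shows the mechanism.

\begin{example}\label{ex:cutvertex}
Let $v\in V$ and let $Y_1\ne Y_2$ be components of $G-v$ such that, for $i=1,2$, there is an $\ell$-path from $v$ with all other vertices in $Y_i$. Then $v$ is fat. Otherwise the clique $Q_v\setminus\{v\}$ is nonempty and lies in one component $Y$ of $G-v$, and $Y\neq Y_i$ for some $i$. Each vertex of $C_v$ in $V\setminus\{v\}$ is joined to $Q_v\setminus\{v\}$ by a segment of a hair that avoids $v$, so it lies in $Y$. The $\ell$-path into $Y_i$ can therefore replace the new path, and $G$ contains a copy.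
\end{example}

For larger cuts, several hairs may cross the cut, and they may cross it repeatedly. The remedy is to cut off every hair at its first vertex in the cut and to continue all of them along a fixed system of disjoint paths on the other side.

A \emph{separation} of $G$ is a pair $(U,W)$ with $U\cup W=V$ and no edge between $U\setminus W$ and $W\setminus U$. Its \emph{separator} is $U\cap W$ and its \emph{order} is $|U\cap W|$. A path from $U$ to $W$ meets the separator, and a connected set that avoids the separator lies in $U\setminus W$ or in $W\setminus U$. A clique lies in $U$ or in $W$; this is where it matters that $K$ is complete.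

\begin{lemma}[Rerouting]\label{lem:reroute}
Let $v$ be thin and let $(U,W)$ be a separation with separator $S$, possibly infinite, and $Q_v\subseteq U$. Let $\beta_s$ $(s\in S)$ be pairwise disjoint paths in $G[W]$, where $\beta_s$ starts at $s$ and meets $S$ only in $s$. Assume:
\begin{itemize}
\item[(E)] For every path $\gamma$ from a vertex of $Q_v$ to a vertex $s\in S$ with all vertices other than $s$ in $U\setminus W$, either $\beta_s$ ends in a fat vertex or $\gamma\beta_s$ has length at least $\ell$.
\end{itemize}
Then $v\notin W$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0.8)--(0,-0.8)--(-1,0)--cycle;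
\draw (-1,0)--(-2,0);
\draw (0,0.8)--(2,0.8);
\draw (0,-0.8)--(2,-0.8);
\draw[dotted] (2,0) ellipse (0.4 and 1.3);
\draw[dashed] (2,0.8)--(3,1.5)--(4,1.5)--(5,1.5);
\draw[dashed] (2,-0.8)--(3,-1.5);
\draw[very thick] (2,0.8)--(5,0.8);
\draw[very thick] (2,-0.8)--(3.5,-0.8)--(5,-0.3);
\foreach \p in {(0,0.8),(0,-0.8),(-1,0),(-2,0),(2,0.8),(2,-0.8),(3,1.5),(3,-1.5),(5,0.8),(5,-0.3)} \fill \p circle (1.6pt);
\foreach \p in {(4,1.5),(5,1.5)} \draw[fill=white] \p circle (1.6pt);
\fill (3.5,-0.8) circle (3pt);
\node at (-0.35,0) {$Q_v$};
\node at (2,0) {$S$};
\node[above] at (3,1.5) {$v$};
\node[below] at (2,0.8) {$s$};
\node[above] at (2,-0.8) {$s'$};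
\node[below] at (3.8,0.8) {$\beta_s$};
\node[above] at (2.9,-0.8) {$\beta_{s'}$};
\node[below] at (3.6,-0.9) {fat};
\node at (0.6,-1.5) {$U\setminus W$};
\node at (4.6,-1.5) {$W\setminus U$};
\end{tikzpicture}
\caption{Rerouting. The thin lines, solid and dashed, form the copy $C_v$ in $G_v$; the white vertices belong to the path attached at $v$. Each hair that meets the separator $S$ is cut at its first vertex in $S$, the dashed rest is discarded, and the hair continues along a thick path in $W$, prolonged if it ends in a fat vertex. The result is a copy in $G$.}
\label{fig:reroute}
\end{figure}

\begin{proof}
Suppose $v\in W$; see Figure~\ref{fig:reroute}. The only vertex of $V$ adjacent to a new vertex of $G_v$ is $v\notin U\setminus W$, so adding the new vertices to $W$ gives a separation of $G_v$ with the same separator $S$. Let $h_q$ $(q\in Q_v)$ be the hairs of $C_v$. If $h_q$ avoids $S$, then it starts in $U\setminus W$ and stays there, so it lies in $G$; put $h'_q=h_q$. Otherwise let $s$ be the first vertex of $h_q$ in $S$ and let $\gamma$ be the initial segment of $h_q$ up to $s$. All vertices of $\gamma$ other than $s$ lie in $U\setminus W$, and all vertices of $\beta_s$ other than $s$ lie in $W\setminus U$, so $h'_q=\gamma\beta_s$ is a path in $G$.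

The paths $h'_q$ are pairwise disjoint: their parts in $U\setminus W$ are parts of different hairs $h_q$, and their parts in $W$ are paths $\beta_s$ with different $s$, because the hairs $h_q$ are disjoint. Now treat, one after another, those $h'_q=\gamma\beta_s$ for which $\beta_s$ ends in a fat vertex $t$, and append an $\ell$-path from $t$ that avoids the finitely many other vertices of all current paths (Lemma~\ref{lem:fat}(a)). The resulting paths are still disjoint. Each is an original hair, or has been prolonged by $\ell$, or has length at least $\ell$ by (E). Lemma~\ref{lem:exchange} gives a copy in $G$, a contradiction.
\end{proof}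

\section{Balls of thin vertices lie behind small separators}\label{sec:separations}

To apply Lemma~\ref{lem:reroute} inside a component of $G[N]$ of large diameter, we need to know that the component has small cuts. Each thin vertex $v$ supplies one: if $|Q_v|$ disjoint paths led from $Q_v$ to distant or fat vertices, they would be hairs, so by Menger's theorem fewer than $|Q_v|$ vertices separate $Q_v$ from such vertices. This cut depends on $v$. The point of this section is to merge these cuts into one without increasing the order.

Fix a thin vertex $z$, let $Z$ be its component in $G[N]$, and let $B_i$ and $L_i$ be the sets of vertices of $Z$ at distance at most $i$ and exactly $i$ from $z$ in $G[Z]$.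

\begin{proposition}\label{prop:smallsep}
For every $r\ge0$ there is a separation $(U,W)$ of $G$ of order at most $n-1$ with $B_r\subseteq U\setminus W$ and $V\setminus B_{r+2\ell-1}\subseteq W$.
\end{proposition}

Fix $r$, and put $R=r+2\ell$ and $T=V\setminus B_{R-1}$, the set of distant or fat vertices. Of the margin $2\ell$, one half is room for the cliques: by Lemma~\ref{lem:fat}(c) and $\ell\ge1$,
\begin{equation}\label{eq:cliques}
Q_v\cap N\subseteq B_{r+\ell}\subseteq B_{R-1}\qquad\text{for all }v\in B_r .
\end{equation}
The other half is room for the hairs. A \emph{$T$-separation} is a separation $(U,W)$ with $T\subseteq W$. It is \emph{linked} if there are pairwise disjoint paths $\beta_s$ $(s\in U\cap W)$ in $G[W]$ such that $\beta_s$ starts at $s$, meets $U\cap W$ only in $s$, and has its last vertex and no other vertex in $T$.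

\begin{lemma}\label{lem:linked}
If $(U,W)$ is a linked $T$-separation, $v\in B_r$ and $Q_v\subseteq U$, then $v\notin W$.
\end{lemma}

\begin{proof}
We verify (E) of Lemma~\ref{lem:reroute}. Let $\gamma$ run from $q\in Q_v$ to $s$ as in (E), and suppose the last vertex $t$ of $\beta_s$ is thin. All vertices of $\gamma\beta_s$ other than $t$ lie in $V\setminus T=B_{R-1}$: those before $s$ lie in $U\setminus W$, which is disjoint from $T$, and the others lie on $\beta_s$. We have $q\neq t$, since $t\in N\cap T$ and $Q_v\cap N\cap T=\emptyset$ by \eqref{eq:cliques}. So $q\in B_{R-1}$ is thin, and $q\in B_{r+\ell}$ by \eqref{eq:cliques}. Also $t$ has a predecessor on $\gamma\beta_s$, which lies in $B_{R-1}$. As $t$ is thin and not in $B_{R-1}$, it lies in $L_R$. Thus $\gamma\beta_s$ is a path in $G[Z]$ from $B_{r+\ell}$ to $L_R$, and its length is at least $R-(r+\ell)=\ell$.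
\end{proof}

For $v\in B_r$ let $m(v)$ be the least order of a $T$-separation $(U,W)$ with $Q_v\subseteq U$; the pair $(Q_v,V)$ shows $m(v)\le|Q_v|\le n$. A $T$-separation of order $m(v)$ with $Q_v\subseteq U$ is \emph{$v$-minimal}.

\begin{lemma}\label{lem:minimal}
Let $v\in B_r$. Every $v$-minimal separation $(U,W)$ is linked and has $v\in U\setminus W$. Moreover $m(v)\le n-1$.
\end{lemma}

\begin{proof}
Let $P$ separate $Q_v$ from $T$, and let $D$ be the set of vertices reachable from $Q_v\setminus P$ in $G-P$. Then $D\cap T=\emptyset$, and all neighbors of $D$ lie in $D\cup P$. So $(P\cup D,V\setminus D)$ is a $T$-separation with separator $P$ and $Q_v\subseteq P\cup D$, and $|P|\ge m(v)$. By Theorem~\ref{thm:menger} there are $m(v)$ disjoint $Q_v$--$T$ paths.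

Let $(U,W)$ be $v$-minimal with separator $S$. Each of the paths runs from $U$ to $W$ and so meets $S$. Since $|S|=m(v)$, each contains exactly one vertex of $S$, and every $s\in S$ lies on one of them. Let $\beta_s$ be the final segment of that path starting at $s$. Its last vertex and no other lies in $T$. If $\beta_s$ is nontrivial, then after $s$ it avoids $S$ and ends in $T\setminus S\subseteq W\setminus U$, so it stays in $W\setminus U$. Hence $(U,W)$ is linked, and $v\notin W$ by Lemma~\ref{lem:linked}. If $m(v)=|Q_v|$, then $(Q_v,V)$ would be $v$-minimal and we would get $v\notin V$. So $m(v)\le|Q_v|-1\le n-1$.
\end{proof}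

So a $z$-minimal separation has $z$ strictly on the left, and the neighbors of $z$ in $Z$ are strictly on the left or in the separator. The next lemma pushes the separation past a vertex $s$ of the separator. The candidate is the ``union'' of the given separation with an $s$-minimal one. Its order is controlled by submodularity once we know that $Q_v$ lies on the left of both, and that takes a second use of submodularity.

\begin{lemma}[Uncrossing]\label{lem:uncross}
Let $v\in B_r$, let $(U,W)$ be $v$-minimal and let $s\in U\cap W\cap B_r$. Then there is an $s$-minimal separation $(U'',W'')$ with $(U\setminus W)\cup\{s\}\subseteq U''\setminus W''$.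
\end{lemma}

\begin{proof}
Let $(U',W')$ be $s$-minimal, $m=m(v)$ and $m'=m(s)$. Write $|(U_1,W_1)|$ for the order of a separation.

Give a vertex the sign $-$, $0$ or $+$ according as it lies in $U\setminus W$, $U\cap W$ or $W\setminus U$, and a second sign with respect to $(U',W')$. Adjacent vertices do not have opposite signs in either coordinate. For the pair $(U\cap U',W\cup W')$, the vertices only in the first set are those of type $(-,-)$, the vertices only in the second set are those with at least one $+$, and the vertices in both have types $(-,0),(0,-),(0,0)$. So the pair is a separation. With the roles of the sides exchanged, $(U\cup U',W\cap W')$ is a separation whose separator consists of the types $(+,0),(0,+),(0,0)$. In the two separators together, every vertex with exactly one sign $0$ occurs once and every vertex of type $(0,0)$ occurs twice. The same holds for the separators $U\cap W$ and $U'\cap W'$ together. This gives the first identity below, and applying it to $(U,W)$ and $(W',U')$ gives the second: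
\begin{align}
|(U\cap U',W\cup W')|+|(U\cup U',W\cap W')|&=m+m',\label{eq:sub1}\\
|(U\cap W',W\cup U')|+|(W\cap U',U\cup W')|&=m+m'.\label{eq:sub2}
\end{align}
Since $T\subseteq W\cap W'$, all four pairs, in the order written, are $T$-separations.

\emph{$Q_s\subseteq W$.} The separation $(U,W)$ is linked by Lemma~\ref{lem:minimal} and $s\in W$, so Lemma~\ref{lem:linked} gives $Q_s\not\subseteq U$. A clique lies in $U$ or $W$.

\emph{$|(W\cap U',U\cup W')|\ge m'+1$.} We have $Q_s\subseteq W\cap U'$, so the order is at least $m'$. If it were $m'$, the separation would be $s$-minimal and Lemma~\ref{lem:minimal} would give $s\notin U\cup W'$, whereas $s\in U$.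

\emph{$Q_v\subseteq U'$.} By \eqref{eq:sub2}, $(U\cap W',W\cup U')$ has order at most $m-1$, so $Q_v\not\subseteq U\cap W'$ by the definition of $m$. As $Q_v\subseteq U$, this means $Q_v\not\subseteq W'$, and so $Q_v\subseteq U'$.

Now $Q_v\subseteq U\cap U'$, so $(U\cap U',W\cup W')$ has order at least $m$, and by \eqref{eq:sub1} the $T$-separation $(U'',W'')=(U\cup U',W\cap W')$ has order at most $m'$. As $Q_s\subseteq U''$, it is $s$-minimal. Finally, $U''\setminus W''=V\setminus(W\cap W')$ contains $V\setminus W=U\setminus W$, and it contains $s$ because $s\notin W'$ by Lemma~\ref{lem:minimal}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:smallsep}]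
We show by induction on $j\le r$ that there is a separation $(U,W)$ with $B_j\subseteq U\setminus W$ that is $v$-minimal for some $v\in B_r$. For $j=r$ this proves the proposition, since the order is at most $n-1$ by Lemma~\ref{lem:minimal}. For $j=0$ take a $z$-minimal separation. Let $j<r$ and let $(U,W)$ be given for $j$. A vertex of $B_{j+1}$ outside $U\setminus W$ has a neighbor in $B_j\subseteq U\setminus W$, so it lies in $U$ and hence in $U\cap W$; there are at most $n-1$ such vertices. If $s$ is one of them, Lemma~\ref{lem:uncross} gives an $s$-minimal separation, with $s\in B_r$, that still has $B_j$ strictly on the left and has fewer vertices of $B_{j+1}$ not strictly on the left. After at most $n-1$ such steps we reach a separation for $j+1$.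
\end{proof}

\section{The diameter of a thin component}\label{sec:diameter}

We now look for the analog of Example~\ref{ex:cutvertex}: a cut $S$ of $G[Z]$ with disjoint paths of length at least $\ell$ from all its vertices into both sides. A smallest cut between two layers $L_{i'}$ and $L_{j'}$ comes with disjoint paths through all its vertices, but the cut may lie close to one of the layers, and then the paths are short on that side. If, however, as many disjoint paths exist between the layers $\ell$ steps further out, these are long enough. The number of disjoint paths can only decrease as the layers move apart, and by Proposition~\ref{prop:smallsep} it starts below $n$, so it must stay constant at some step.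

\begin{proposition}\label{prop:diameter}
Let $\delta=2n\ell$. Any two vertices of a component $Z$ of $G[N]$ have distance less than $\delta$ in $G[Z]$.
\end{proposition}

\begin{proof}
Otherwise there is $z\in Z$ with $L_\delta\ne\emptyset$, in the notation of Section~\ref{sec:separations}. We call the distance from $z$ in $G[Z]$ the \emph{height} of a vertex of $Z$; it changes by at most $1$ along an edge. Let $i'<j'$ and consider a path in $G[Z]$ from height at most $i'$ to height at least $j'$. Take its first vertex of height $j'$ and the last vertex of height $i'$ before that. The segment between them is an $L_{i'}$--$L_{j'}$ path with all heights in $[i',j']$; we call it the \emph{crossing segment}.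

For $I=[i,j]$ with $0\le i<j\le\delta$, let $\mu(I)$ be the supremum of the sizes of systems of disjoint $L_i$--$L_j$ paths in $G[Z]$. A shortest path from $z$ to $L_\delta$ shows $\mu(I)\ge1$, and crossing segments show $\mu(I)\le\mu(I')$ for $I'\subseteq I$. For $u=0,\dots,n-1$ let
\[
I_u=[(n-1-u)\ell,\ (n+1+u)\ell]\subseteq[0,\delta].
\]
Apply Proposition~\ref{prop:smallsep} with $r=(n-1)\ell$. Then $L_r\subseteq U$ and $L_{r+2\ell}\subseteq W$, so every $L_r$--$L_{r+2\ell}$ path meets a separator of size at most $n-1$. Thus
\[
n-1\ge\mu(I_0)\ge\mu(I_1)\ge\dots\ge\mu(I_{n-1})\ge1 ,
\]
and among these $n$ numbers two consecutive ones agree: $\mu(I_u)=\mu(I_{u+1})=k\ge1$. Write $I_u=[i',j']$ and $I_{u+1}=[i,j]$, so $i'-i=j-j'=\ell$.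

There are no $k+1$ disjoint $L_{i'}$--$L_{j'}$ paths in $G[Z]$, so by Theorem~\ref{thm:menger} a set $S\subseteq Z$ with $|S|\le k$ separates $L_{i'}$ from $L_{j'}$ in $G[Z]$. It meets every crossing segment, so no component of $G[Z]-S$ contains both a vertex of height at most $i'$ and a vertex of height at least $j'$. Let $D_2$ be the union of the components of $G[Z]-S$ that contain a vertex of height at least $j'$, and let $D_1=Z\setminus(S\cup D_2)$. There are no edges between $D_1$ and $D_2$.

Take $k$ disjoint $L_i$--$L_j$ paths in $G[Z]$. The crossing segment of each meets $S$. Hence $|S|=k$, each path contains exactly one vertex of $S$, every $s\in S$ occurs, and its height lies in $[i',j']$. The path through $s$ splits at $s$ into a path $\alpha_s$ from $s$ to $L_i$ and a path $\beta_s$ from $s$ to $L_j$, both of length at least $\ell\ge1$. After $s$, the path $\alpha_s$ lies in one component of $G[Z]-S$, and this component contains a vertex of height $i\le i'$; so it is part of $D_1$. After $s$, the path $\beta_s$ lies in a component containing a vertex of height $j\ge j'$, so in $D_2$.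

Pick $v\in S$. By Lemma~\ref{lem:fat}(c), $Q_v\subseteq Z\cup F$, so the clique $Q_v\setminus(S\cup F)$ lies in $D_1$ or in $D_2$. Suppose it lies in $D_1$, and put $U=D_1\cup S\cup F$, $W=V\setminus D_1$. A thin neighbor of a vertex of $D_1$ lies in $Z\setminus D_2$, so all neighbors of $D_1$ lie in $U$, and $(U,W)$ is a separation with separator $S\cup F$. For $s\in S$ use the path $\beta_s\subseteq\{s\}\cup D_2$, and for $f\in F$ the trivial path at $f$. These paths are disjoint, lie in $W$, meet the separator only in their first vertices, and have length at least $\ell$ or end in a fat vertex. As $Q_v\subseteq U$, Lemma~\ref{lem:reroute} gives $v\notin W$, which is false. If the clique lies in $D_2$, the same argument applies to $U=D_2\cup S\cup F$, $W=V\setminus D_2$ and the paths $\alpha_s\subseteq\{s\}\cup D_1$.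
\end{proof}

The separator $S\cup F$ may be infinite, but the fat vertices in it cost nothing, since a hair that reaches one can always be completed.

\section{Short paths and few fat neighbors}\label{sec:paths}

Bounded diameter alone does not bound the length of paths, but it does for thin vertices. A long path splits into many disjoint long pieces, all close to a fixed root. The routes from the root to the pieces must branch heavily at some vertex, and that vertex is then fat.

\begin{lemma}\label{lem:paths}
Let $k=c(2\delta+1)$ and $\rho=(k^\delta+1)(2\ell+1)$. Every path in $G[N]$ has fewer than $\rho$ vertices.
\end{lemma}

\begin{proof}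
Otherwise some component $Z$ of $G[N]$ contains $m=k^\delta+1$ disjoint paths $J_1,\dots,J_m$ with $2\ell+1$ vertices each. Choose $x_j\in J_j$, and take a breadth-first spanning tree of $G[Z]$, that is, a rooted spanning tree in which the path from the root to each vertex is a shortest path. By Proposition~\ref{prop:diameter} these paths have at most $\delta$ vertices. Let $\tau$ be the subtree formed by the paths from the root to $x_1,\dots,x_m$. If every vertex had fewer than $k$ children in $\tau$, then $m\le|\tau|\le\sum_{i<\delta}k^i\le k^\delta<m$. So some $w$ has $k$ children in $\tau$. Each of them is an ancestor of, or equal to, some $x_j$, with different $j$ for different children. After renumbering we have tree paths $t_i$ from $w$ to $x_i$ $(1\le i\le k)$ with at most $\delta$ vertices that pairwise meet only in $w$.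

The path $t_i$ may run into pieces other than $J_i$, so we select. Define a graph on $\{1,\dots,k\}$ by joining $i\ne i'$ if $t_{i'}$ meets $J_i$ or $t_i$ meets $J_{i'}$. Each $t_{i'}$ meets at most $\delta$ of the disjoint pieces, so any set of $k'$ indices spans at most $k'\delta$ edges and contains an index with at most $2\delta$ neighbors in the set. Repeatedly pick such an index and delete it together with its neighbors. Each round deletes at most $2\delta+1$ indices, so we obtain an independent set $I$ of size $k/(2\delta+1)=c\ge2$.

For $i\in I$ we have $w\notin J_i$, because $w\in t_{i'}$ and $t_{i'}\cap J_i=\emptyset$ for any other $i'\in I$. Follow $t_i$ from $w$ to its first vertex in $J_i$, continue along $J_i$ in a direction with at least $\ell$ of its $2\ell$ other vertices, and truncate to length $\ell$. For different $i,i'\in I$ we have $t_i\cap t_{i'}=\{w\}$, $t_i\cap J_{i'}=t_{i'}\cap J_i=\emptyset$ and $J_i\cap J_{i'}=\emptyset$, so these $c$ $\ell$-paths pairwise meet only in $w$. Thus $w$ is fat, although $w\in N$.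
\end{proof}

This is (S1). A thin component may still be infinite, so to count anything in it we organize it as a tree of bounded depth whose branches are attached only to their ancestors. For a rooted tree on a vertex set $Z$ and $x\in Z$, let $\mathrm{anc}(x)$ be the set of ancestors of $x$ and let $Z_x$, the \emph{branch} at $x$, be the set of descendants of $x$; both include $x$. Two vertices are \emph{comparable} if one is an ancestor of the other.

\begin{lemma}\label{lem:normal}
Let $Z$ be a connected graph all of whose paths have fewer than $\rho$ vertices. Then $Z$ has a rooted spanning tree such that adjacent vertices of $Z$ are comparable and $|\mathrm{anc}(x)|<\rho$ for all $x$.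
\end{lemma}

We call such a tree a \emph{normal tree} of $Z$. Its edges are edges of $Z$, so every branch is connected, and every vertex is adjacent to its children.

\begin{proof}
We construct the tree level by level. Level $0$ is an arbitrary root. Let $Z_{\le i}$ be the union of levels $0,\dots,i$. We maintain that every component $Y$ of $Z-Z_{\le i}$ is adjacent to a vertex $y$ of level $i$ such that all neighbors of $Y$ outside $Y$ lie in $\mathrm{anc}(y)$. This holds for $i=0$ since $Z$ is connected. Given level $i$, choose in each $Y$ a neighbor $y'$ of the corresponding $y$ and make it a child of $y$; these vertices form level $i+1$. A component $Y'$ of $Z-Z_{\le i+1}$ is a component of some $Y-y'$. It is adjacent to $y'$ because $Y$ is connected, and its outside neighbors lie in $\{y'\}\cup\mathrm{anc}(y)=\mathrm{anc}(y')$. So the invariant persists, with $y'$ as the vertex corresponding to $Y'$.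

The ancestors of a vertex of level $i$ form a path with $i+1$ vertices, so $i+1<\rho$. A new level is created as long as vertices remain, so the construction ends with a spanning tree. By downward induction on the level, $Z_{y'}=Y$ for $y'$ chosen in $Y$: the children of $y'$ are the vertices chosen in the components of $Y-y'$, and their branches are these components. Let $x,x'$ be adjacent, of levels $i\le i'$. If $i=i'$, then $i\geq1$ and $x,x'$ were chosen in different components of $Z-Z_{\le i-1}$, which is impossible for adjacent vertices. So $i<i'$, and $x'$ lies in a component $Y$ of $Z-Z_{\le i}$. Then $x\in\mathrm{anc}(y)$ for the corresponding $y$, and $x'\in Y=Z_{y'}\subseteq Z_y$. Hence $x$ is an ancestor of $x'$.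
\end{proof}

\begin{lemma}\label{lem:fatnbrs}
For every component $Z$ of $G[N]$ we have $|F(Z)|\le g:=c^\rho$.
\end{lemma}

\begin{proof}
We use one observation twice: from a thin vertex $x$ there are no $c$ paths that end in fat vertices and pairwise meet only in $x$. Otherwise, prolong them one after another by $\ell$-paths from their last vertices that avoid all other vertices used so far (Lemma~\ref{lem:fat}(a)) and truncate to length $\ell$; then $x$ is fat.

Fix a normal tree of $G[Z]$ and let $x\in Z$. By the observation, $x$ has at most $c-1$ fat neighbors. Choose children $y_1,y_2,\dots$ of $x$ and vertices $f_i\in F(Z_{y_i})\setminus\bigcup_{j<i}F(Z_{y_j})$ as long as possible. The $y_i$ are distinct and the $f_i$ are distinct. For each $i$ there is a path from $x$ to $y_i$, through the connected set $Z_{y_i}$ to a neighbor of $f_i$, and on to $f_i$. The branches are disjoint, so these paths meet only in $x$. By the observation the process stops after at most $c-1$ steps. So $F(Z_x)$ is covered by the fat neighbors of $x$ and at most $c-1$ sets $F(Z_y)$ with $y$ a child of $x$.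

We show by induction on $h\ge1$ that $1+|F(Z_x)|\le c^h$ if the subtree on $Z_x$ has at most $h$ levels. For $h=1$ this is the bound on fat neighbors. For $h>1$ we get $1+|F(Z_x)|\le1+(c-1)+(c-1)(c^{h-1}-1)=1+(c-1)c^{h-1}\le c^h$. The branch at the root is $Z$ and has fewer than $\rho$ levels.
\end{proof}

Lemmas~\ref{lem:paths}, \ref{lem:fatnbrs} and~\ref{lem:fat}(a) give (S1), (S2) and (S3), and the proof of Proposition~\ref{prop:structure} is complete.

\section{Construction of the free base}\label{sec:base}

We prove Theorem~\ref{thm:bases}. Now $\mathcal C$ is again an arbitrary nonempty finite set of hairy balls, $G$ is e.c., $V=V(G)=N\cup F$ is as in Proposition~\ref{prop:structure}, and $A\subseteq V$ is finite. Only (S1)--(S3) are used.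

Consider a copy in the amalgam of copies of $G$ over a set $X$. Its clique lies in one factor, say in $G$, and its hairs make excursions into the other factors, starting at vertices of $X$. We want to move all excursions back into $G$. An excursion that starts at a vertex of $F$ can be replaced by (S3). An excursion that starts at a vertex of $N$ mirrors a path of $G$ outside $X$, but in $G$ that path may be occupied by the rest of the copy. It can be replaced if $G$ has more than $c$ disjoint paths with the same ends and the same length outside $X$. So every kind of excursion that is available only a few times must be made impossible by enlarging $X$. New vertices of $X$ allow new kinds of excursions, and the process could go on forever. The normal tree prevents this: we enlarge $X$ downward, and the depth is bounded.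

For each component $Z$ of $G[N]$ that meets $A$, fix a normal tree of $G[Z]$ (Lemma~\ref{lem:normal} and (S1)). A \emph{demand} at $x\in Z$ describes a kind of excursion into a branch below $x$. It is one of the following:
\begin{itemize}
\item a triple $(w,w',k)$ with $w\in\mathrm{anc}(x)$, $w'\in\mathrm{anc}(x)\cup F(Z)$, $w\ne w'$ and $2\le k\le c$; a child $y$ of $x$ \emph{meets} it if $G$ has a path of length $k$ from $w$ to $w'$ with all inner vertices in $Z_y$;
\item a pair $(w,k)$ with $w\in\mathrm{anc}(x)$ and $1\le k\le c$; a child $y$ of $x$ \emph{meets} it if $G$ has a path of length $k$ from $w$ with all other vertices in $Z_y$.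
\end{itemize}
By (S2) there are at most $d:=\rho(\rho+g)c+\rho c$ demands at $x$.

Let $K_A(x)$ be the set of children $y$ of $x$ with $Z_y\cap A\ne\emptyset$. Start with the set $K_A(x)$ and repeat the following: if some demand at $x$ is met by at least one and at most $c$ children outside the current set, add all these children. Once a demand has been used, no child outside the set meets it, so it is not used again. The process ends with a set $K(x)$ such that $|K(x)\setminus K_A(x)|\le dc$. Let $X_Z$ consist of the root and of all vertices $y$ such that every vertex other than the root on the tree path from the root to $y$ belongs to $K(x)$, where $x$ is its parent. Then $X_Z$ is closed under taking ancestors, and the children of $x\in X_Z$ that lie in $X_Z$ are those in $K(x)$. It contains $A\cap Z$, since every ancestor of $a\in A\cap Z$ other than the root lies in $K_A(x)$ for its parent $x$. By the stopping rule: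
\begin{itemize}
\item[(R)] If $x\in X_Z$ and a demand at $x$ is met by a child of $x$ outside $X_Z$, then it is met by at least $c+1$ children of $x$ outside $X_Z$.
\end{itemize}

For instance, let $Z$ be the infinite book of Section~\ref{sec:small}, suppose $a_1$ and $a_2$ each have infinitely many pendant edges, and let $A=\{x\}$ be a page. Take $a_1$ as the root, with children $a_2$ and the pendant neighbors of $a_1$; the children of $a_2$ are the pages and its pendant neighbors. Then $K_A(a_1)=\{a_2\}$ and $K_A(a_2)=\{x\}$. The demands met by other children are $(a_1,1)$ at $a_1$, and $(a_1,1)$, $(a_2,1)$, $(a_1,a_2,2)$, $(a_2,a_1,2)$ at $a_2$. Each is met infinitely often, so $X_Z=\{a_1,a_2,x\}$.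

Put
\[
X=A\cup\bigcup_{Z\cap A\neq\emptyset}\bigl(X_Z\cup F(Z)\bigr),\qquad \kappa=1+g+\rho\sum_{i=0}^{\rho}(dc)^i ,
\]
where $Z$ ranges over the components of $G[N]$ that meet $A$.

\begin{lemma}\label{lem:size}
$|X|\le\kappa|A|$.
\end{lemma}

\begin{proof}
Fix $Z$. Call $x\in Z$ \emph{marked} if $Z_x\cap A\neq\emptyset$. Marked vertices are ancestors of elements of $A\cap Z$, so there are at most $\rho|A\cap Z|$ of them, and the root is one. Let $x\in X_Z$ be unmarked, let $x_1$ be the first unmarked vertex on the tree path from the root to $x$, and let $x_0$ be its parent. Then $x_0$ is marked and $x_1\in K(x_0)\setminus K_A(x_0)$, so for each $x_0$ there are at most $dc$ choices of $x_1$. For $x'\in Z_{x_1}$ we have $K_A(x')=\emptyset$ and $|K(x')|\le dc$. So at most $(dc)^i$ unmarked vertices of $X_Z$ that are assigned to $x_0$ in this way lie $i$ levels below $x_0$, and $i<\rho$. Counting $x_0$ itself as the term $i=0$, we get $|X_Z|\le\rho|A\cap Z|\sum_{i=0}^\rho(dc)^i$. Sum over the at most $|A|$ components $Z$, and use $|F(Z)|\le g$.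
\end{proof}

\begin{lemma}\label{lem:amalgam}
$X$ is a free base of $G$.
\end{lemma}

\begin{proof}
We first describe $G$ around $X$. Let $Z$ be a component of $G[N]$ meeting $A$. Then $X\cap Z=X_Z$, and $X\cap N$ is the union of these sets. Call a child $y\notin X_Z$ of a vertex $x\in X_Z$ an \emph{outer child}. Since $X_Z$ contains the root and is closed under ancestors, every vertex of $Z\setminus X_Z$ has exactly one ancestor that is an outer child, and branches at outer children avoid $X_Z$. So $Z\setminus X_Z$ is the disjoint union of the branches at outer children. Two comparable vertices of $Z\setminus X_Z$ have the same outer child as an ancestor, so there are no edges between different branches. Finally, let $y$ be an outer child of $x$ and let $w\in X$ be adjacent to $u\in Z_y$. If $w\in F$, then $w\in F(Z)$. If $w\in N$, then $w\in X_Z$ is comparable with $u$ and not in $Z_y$, so it is a proper ancestor of $y$, that is, $w\in\mathrm{anc}(x)$.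

Let $H$ be the amalgam of $G_0=G,G_1,G_2,\dots$ over $X$, and suppose $H$ contains a copy. Its clique $Q$ lies in one $G_i$, and by symmetry we may assume $Q\subseteq V$. A hair \emph{leaves at $x$} if $x\in V$ lies on it and the next vertex on it is not in $V$; then $x\in X$.

\emph{Step 1: hairs leaving at vertices of $F$.} If the hair $h_q$ leaves at a vertex of $F$, let $f$ be the first such vertex. Replace the part after $f$ by an $\ell$-path from $f$ in $G$ that avoids all other vertices of the copy, using (S3), and truncate to length $\lambda(q)$. The new hair is disjoint from the others and leaves at no vertex of $F$. After doing this for one hair after another, we have a copy with clique $Q$ whose hairs leave only at vertices of $X\cap N$.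

\emph{Step 2: hairs leaving at vertices of $N$.} Among the copies with clique $Q$ whose hairs leave only at vertices of $X\cap N$, choose one with the fewest vertices outside $V$. This number is positive, since $G$ is $\mathcal C$-free. Let $\pi$ be a maximal segment of a hair with no vertex in $V$. The hair starts in $V$, so $\pi$ is preceded by a vertex $w$ at which the hair leaves, and $w\in X_Z$ for some component $Z$ meeting $A$. The segment $\pi$ is connected and avoids $X$, so it lies in $V(G_i)\setminus X$ for a single $i\ne0$. Either it ends the hair, or it is followed by a vertex $w'\in V$, and then $w'\in X$ and $w'\neq w$.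

Let $\pi_0$ be the path in $G-X$ that corresponds to $\pi$ under the isomorphism $G_i\cong G$ over $X$. A neighbor of a vertex of $Z$ lies in $Z$ or in $F(Z)\subseteq X$. Starting from $w\in Z$ and moving along $\pi_0$, we see that all vertices of $\pi_0$ lie in $Z\setminus X_Z$. So $\pi_0$ lies in the branch $Z_y$ at one outer child $y$, of $x\in X_Z$ say. By the first paragraph, $w\in\mathrm{anc}(x)$, and $w'\in\mathrm{anc}(x)\cup F(Z)$ if $w'$ exists. Let $k$ be the length of the segment of the hair consisting of $w$, $\pi$ and, if it exists, $w'$; then $k\le\ell<c$. Thus $y$ meets the demand $(w,w',k)$ or $(w,k)$ at $x$. By (R), this demand is met by $c+1$ outer children of $x$. Their branches, taken in $G_0=G$, are pairwise disjoint and the copy has at most $c$ vertices, so one branch $Z_{y'}$ is disjoint from the copy. Replace $\pi$ by the vertices in $Z_{y'}$ of a path that witnesses that $y'$ meets the demand. The hair keeps its length and stays disjoint from the others, so we have a copy with clique $Q$ and fewer vertices outside $V$. The segment from $w$ to $w'$, or to the end of the hair, now lies in $V$ and everything else is unchanged, so hairs leave only at vertices where they left before. This contradicts the choice of the copy.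
\end{proof}

Lemmas~\ref{lem:size} and~\ref{lem:amalgam} prove Theorem~\ref{thm:bases}. With Proposition~\ref{prop:criterion} we get $|\mathrm{acl}_{\mathcal C}(A)|\le|X|\le\kappa|A|$, which is the first assertion of Theorem~\ref{thm:main}.

\section{Categoricity and the universal graph}\label{sec:categoricity}

The \emph{theory} of a graph is the set of first-order sentences true in it; it is complete, meaning that it contains each sentence or its negation. A theory is \emph{$\aleph_0$-categorical} if it has exactly one countably infinite model up to isomorphism. The Ryll-Nardzewski theorem states that a complete theory $T^*$ in a countable language with infinite models is $\aleph_0$-categorical if and only if, for every $p$, there are only finitely many formulas in $p$ free variables up to equivalence modulo $T^*$. The \emph{type} of a $p$-tuple $\bar a$ in $G$ is the set of formulas $\chi(y_1,\dots,y_p)$ with $G\models\chi(\bar a)$.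

\begin{lemma}\label{lem:complete}
All e.c.\ graphs are infinite and have the same theory.
\end{lemma}

\begin{proof}
Members of $\mathcal C$ are connected and have an edge, so adding $t$ isolated vertices to an e.c.\ graph $G$ gives a $\mathcal C$-free graph. The existential sentence ``there are at least $t$ vertices'' therefore holds in $G$ for all $t$. If $G_1,G_2$ are e.c., their disjoint union is $\mathcal C$-free, again by connectedness, and lies in an e.c.\ graph $H^*$ by Lemma~\ref{lem:ecexist}. By Proposition~\ref{prop:mc}, $G_1\prec H^*$ and $G_2\prec H^*$, so all three satisfy the same sentences.
\end{proof}

Let $T^*$ be this theory. Over a free base, whether a configuration occurs in $G$ is decided by free amalgamation alone, and hence by the parts of $G$ with at most $c$ further vertices. This bounds the number of types.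

\begin{lemma}\label{lem:types}
Let $G$ be e.c.\ and $p\ge1$. The $p$-tuples of vertices of $G$ have only finitely many types.
\end{lemma}

\begin{proof}
Let $X$ be a free base of $G$, let $\bar x$ be an enumeration of $X$ without repetition, and let $\Sigma(\bar x)$ be the set of isomorphism types of the pointed graphs $(G[X\cup E],\bar x)$ with $E\subseteq V(G)$, $|E|\le c$. For a finite graph $B\supseteq G[X]$ the following are equivalent:
\begin{enumerate}
\item[(i)] $B$ embeds into $G$ over $X$;
\item[(ii)] $G\sqcup_XB$ is $\mathcal C$-free;
\item[(iii)] $G[X\cup E]\sqcup_XB$ is $\mathcal C$-free for all $E\subseteq V(G)$ with $|E|\le c$.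
\end{enumerate}
Indeed, (ii) implies (i) by (EC). If (i) holds, then $G\sqcup_XB$ embeds into $G\sqcup_XG$, which is $\mathcal C$-free as $X$ is a free base. And (ii) is equivalent to (iii) because a copy has at most $c$ vertices in $V(G)$.

Let $\varphi$ be existential. Then $G\models\varphi(\bar x)$ if and only if some $(B,\bar b)\in\mathcal B_\varphi$ matches $\bar x$ and satisfies (i). Matching depends only on $(G[X],\bar x)$, which is the unique member of $\Sigma(\bar x)$ with $|X|$ vertices, and (iii) depends only on $\Sigma(\bar x)$. So $\Sigma(\bar x)$ determines which existential formulas hold of $\bar x$, and by Proposition~\ref{prop:mc} it determines the type of $\bar x$. For given $|X|$ there are finitely many isomorphism types of pointed graphs with at most $|X|+c$ vertices and a tuple of length $|X|$, hence finitely many possibilities for $\Sigma(\bar x)$.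

By Theorem~\ref{thm:bases}, the entries of a $p$-tuple $\bar a$ lie in a free base $X$ with $|X|\le\kappa p$. The type of $\bar a$ is determined by the type of $\bar x$ and the positions of the entries of $\bar a$ in $\bar x$, for which there are finitely many possibilities.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, remaining assertions]
Lemma~\ref{lem:complete} gives the common complete theory $T^*$, which has infinite models. Let $G$ be e.c. If two formulas $\chi,\chi'$ in $p$ variables belong to the same types of $p$-tuples of $G$, then $G\models\forall\bar y\,(\chi\leftrightarrow\chi')$, and this sentence lies in $T^*$. By Lemma~\ref{lem:types} there are thus finitely many formulas in $p$ variables modulo $T^*$, and $T^*$ is $\aleph_0$-categorical by the Ryll-Nardzewski theorem. Countable e.c.\ graphs exist by Lemma~\ref{lem:ecexist}. They are countably infinite models of $T^*$, so all are isomorphic to one $\mathcal C$-free graph $U$. Every countable $\mathcal C$-free graph is an induced subgraph of a countable e.c.\ graph, again by Lemma~\ref{lem:ecexist}, so $U$ is universal.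
\end{proof}

\begin{thebibliography}{1}

\bibitem{dichotomies}
\emph{Forbidden Substructures and Combinatorial Dichotomies: WQO and Universality},
\texttt{http://sites.math.rutgers.edu/\textasciitilde{}cherlin/Paper/2011Dichotomies.pdf}.

\end{thebibliography}
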